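# Word Equations, Regular Languages, and Stars over Words That Do Not Commute

## 1. A guess about free choices, and some tests

What can a single equation between words say about one of its unknowns? It can leave the unknown completely free. It can force it to be a power of a fixed word. Here is the natural first guess about what it cannot do: it cannot say "$X$ is an arbitrary product of $u$'s and $v$'s", unless $u$ and $v$ commute, or the choice is among all letters of the alphabet, in which case nothing is being said at all. For regular languages the guess reads: a language whose description really needs such a choice is not describable by a word equation. We shall prove this. First we make it precise and test it, since the tests show which wording is right.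

Let $\Sigma$ be a finite nonempty alphabet of constants and $\Xi$ a finite alphabet of variables, disjoint from $\Sigma$.

**Definition 1.** A word equation is a pair $U=V$ with $U,V\in(\Sigma\cup\Xi)^*$. A solution is a morphism $h:(\Sigma\cup\Xi)^*\to\Sigma^*$ that fixes every constant and satisfies $h(U)=h(V)$. If the variable $X$ occurs in the equation, the language expressed by the equation via $X$ is $\{h(X): h \text{ is a solution}\}$. The class of all languages over $\Sigma$ expressible in this way is called $\mathrm{WE}$; the class of regular languages is called $\mathrm{REG}$.

For example, $Yaa=X$ expresses $\Sigma^*aa$ via $X$, because $Y$ is free. The equation $Xa=aX$ expresses $a^*$, since a word commutes with the letter $a$ exactly if it is a power of $a$. In the same way $Xab=abX$ expresses $(ab)^*$.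

We quote the following facts (Karhumäki et al. 2000): $\mathrm{WE}$ is closed under union, concatenation and finite perturbation; it is not closed under complementation or Kleene star, but $L^*\in\mathrm{WE}$ whenever $|L|=1$.

**Definition 2.** A language $K$ is pairwise commutative if $uv=vu$ for all $u,v\in K$. Regular expressions are built from $\emptyset$, $\varepsilon$ and letters by union, product and star; $L(Y)$ is the language of $Y$, and $Y=\Sigma$ means that $Y$ is the expression for the whole alphabet. A regular expression is good if each sub-expression $Y^*$ of it has $Y=\Sigma$ or $L(Y)$ pairwise commutative.

For example, $\{ab,abab\}$ is pairwise commutative and $\{ab,ba\}$ is not, since $abba\ne baab$. Over $\Sigma=\{a,b\}$ the expression $\Sigma^*b(ab)^*$ is good.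

The problem, posed in "Examining the Class of Formal Languages which are Expressible via Word Equations" (http://www.i2m.univ-amu.fr/wiki/Combinatorics-on-Words-seminar/_media/seminar2023:20230206konefal.pdf), is this. Let $L\in\mathrm{REG}$, and suppose that every regular expression for $L$ has a sub-expression $Y^*$ with $L(Y)$ not pairwise commutative and $Y\ne\Sigma$; in our words, suppose that $L$ has no good expression. Does it follow that $L\notin\mathrm{WE}$? The guess says yes.

Test the guess first on the language $\{a,b\}^*$ over $\Sigma=\{a,b,c\}$, and only against equations of the shape $X=V$ where $X$ does not occur in $V$. Suppose that such an equation expresses a language containing $\{a,b\}^*$. Take $N>|V|$ and a solution $h$ with $h(X)=a^N$. Since $|h(V)|=N>|V|$, some variable $Y$ in $V$ has $h(Y)\neq\varepsilon$. Change $h(Y)$ to $c$ and change $h(X)$ accordingly to the new image of $V$. This is again a solution, as $X$ stands alone on the left. The new value of $X$ contains $c$. So no equation of this shape expresses $\{a,b\}^*$. The guess survives, because here $Y$ is free.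

Next, test the phrase "every regular expression". Over $\{a,b\}$ the star in $(a^*b)^*$ is bad: $b\cdot ab\neq ab\cdot b$, and $a^*b$ is not $\Sigma$. But the language is $\{\varepsilon\}\cup\Sigma^*b$, which has a good expression and is in $\mathrm{WE}$ by the quoted facts. So one bad expression means nothing. A more instructive example, which we keep throughout, is
$$R=L\big((a+b\Sigma^*b)^*\big),\qquad \Sigma=\{a,b\}.$$
The star is bad, since $a\cdot bb\ne bb\cdot a$. A product of factors from $\{a\}\cup b\Sigma^*b$ contains either no $b$ or at least two. Conversely, a word with no $b$ is in $a^*$, and a word with at least two $b$'s has the form $a^i\,bxb\,a^j$, the factor $bxb$ running from the first $b$ to the last. So $R$ is the set of words that do not have exactly one $b$, and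
$$R=a^*\cup a^*b\Sigma^*ba^*$$
is described by a good expression.

The example $R$ also kills a tempting plan: repair bad stars one at a time, replacing $Y^*$ by $\varepsilon+Y+Y\Sigma^*Y$. This works for $Y=a^*b$. For $Y=a+b\Sigma^*b$ it fails, since $Y\Sigma^*Y$ contains $aba\notin R$. We shall see later what $\{b\}\Sigma^*\{b\}$ has inside $R$ (with $a^*$ around it) that $\{a\}\Sigma^*\{a\}$ lacks.

So two things are needed. From an equation we must deduce that some insertions never leave $L$; and from enough insertions we must manufacture a good expression.

## 2. Five equivalent conditions, one of them a pattern in the automaton

Let $L$ be regular and let $A=(Q,i,F)$ be a complete DFA for $L$ with all states reachable. Write $q\cdot w$, or $qw$, for the state reached from $q$ by reading $w$. The transition monoid $M$ is the set of maps $q\mapsto q\cdot w$, $w\in \Sigma^*$, acting on $Q$ on the right (the left factor of a product acts first), and $\tau:\Sigma^*\to M$ is the morphism sending a word to its map; it is onto by definition. An idempotent is an $e\in M$ with $e^2=e$.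

For $R$ take states $0,1,2$ that count $b$'s up to two, with $i=0$ and $F=\{0,2\}$. The letter $a$ acts as the identity $1$, and $b$ acts as $x:0\mapsto1\mapsto2\mapsto2$. So $M=\{1,x,x^2\}$ with $x^3=x^2$, and the idempotents are $1$ and $x^2$. We have $\tau^{-1}(1)=a^*$, while $\tau^{-1}(x^2)$ is the set of words with at least two $b$'s. The first is pairwise commutative, the second is not.

**Theorem 1.** Let $L$ be regular and $A,\tau,M$ as above. Consider:

- (C1) $L\in\mathrm{WE}$.
- (C2) $L$ has a good regular expression.
- (C3) $L$ is a finite union of finite products of languages of the forms $\{w\}$, $\Sigma^*$, $z^*$, with $w,z\in\Sigma^*$.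
- (C4) (No forbidden pattern.) There are no states $q,r\in Q$ and words $u,v,\delta,\beta$ with $uv\neq vu$, $qu=qv=q$, $ru=rv=r$, $q\delta=r$, $q\beta\in F$ and $r\beta\notin F$.
- (C5) For each idempotent $e\in M$ such that $\tau^{-1}(e)$ is not pairwise commutative, and all $p,m,s\in M$: $\ i\cdot pes\in F\Rightarrow i\cdot pemes\in F$.

Then (C1)$\Rightarrow$(C4)$\Rightarrow$(C5)$\Rightarrow$(C3)$\Leftrightarrow$(C2) always. If $|\Sigma|\ge2$, then also (C3)$\Rightarrow$(C1), so all five are equivalent.

The implication (C1)$\Rightarrow$(C2) is the affirmative answer to the problem: if every expression for $L$ has a bad star, (C2) fails, hence (C1) fails. For $|\Sigma|\geq 2$ the converse implication (C2)$\Rightarrow$(C1) says that having no good expression characterizes the regular languages outside $\mathrm{WE}$. If $|\Sigma|=1$, every language is pairwise commutative and every expression is good, so the hypothesis of the problem never holds.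

**Corollary 2.** Let $|\Sigma|\ge2$.

- (a) Given a DFA, membership of $L$ in $\mathrm{WE}$ is decidable in polynomial time.
- (b) A regular language $L$ that is thin (some word is not a factor of any word of $L$) is in $\mathrm{WE}$ if and only if it is a finite union of products of languages $\{w\}$ and $z^*$.

Let us look for the forbidden pattern by hand. For $\{a,b\}^*$ over $\{a,b,c\}$, let $q$ be the initial state and $r$ the sink. Then $u=a$, $v=b$, $\delta=c$, $\beta=\varepsilon$ form the pattern. For the words of even length over $\{a,b\}$, let $q$ be the even and $r$ the odd state: $u=aa$ and $v=bb$ loop at both, $\delta=a$, $\beta=\varepsilon$, and the pattern is there again. For $R$, the words looping at $0$ or at $1$ are those of $a^*$, which commute. So a pattern would need $q=r=2$, but then $q\beta\in F$ and $r\beta\notin F$ contradict each other. There is no pattern. Finally take $\Sigma^*b$ over $\{a,b\}$, with state $1$ for the words ending in $b$ and state $0$ for the others. The state $1$ has the noncommuting loops $b$ and $ab$, but every nonempty word sends both states to the same state. So only $\varepsilon$ loops at two different states, and there is no pattern. It matters that the same words loop at $q$ and at $r$.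

We use two textbook facts.

**Fact (F).** Two nonempty words commute if and only if they have the same primitive root. Hence a pairwise commutative language $K$ is contained in $z^*$ for some word $z$: if $K\subseteq\{\varepsilon\}$ take $z=\varepsilon$; otherwise all nonempty words of $K$ have one common primitive root, and we take it as $z$.

**Fact (P).** A regular language $K\subseteq z^*$ is a finite union of languages $\{z^b\}$ and $z^b(z^d)^*$ with $b\geq 0$, $d\ge1$. If $z=\varepsilon$, then $K$ is $\emptyset$ or $\{\varepsilon\}$. If $z\ne\varepsilon$, let $K'=\{a^n: z^n\in K\}$. This unary language is regular: take a complete DFA for $K$ and let the letter $a$ act as $z$ does. From the initial state, a complete DFA with one letter is a path running into a cycle, say of length $d$. Each accepting state on the path before the cycle contributes one word $a^b$, each accepting state on the cycle contributes $a^b(a^d)^*$. Replace $a$ by $z$.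

## 3. Inserting at every occurrence of a rare factor

In the first test we changed a free variable. In general no variable is free. The sensible next attempt is to follow positions. Take a solution $h$ with $h(X)=w$, where $w\in\{a,b\}^*$ is long, and insert a letter $c$ at some place inside $w$. Every occurrence of $X$ in $U$ and in $V$ now carries a $c$. Each of these new letters sits, on the other side of the equation, inside the image of some symbol, which must receive a $c$ too, and so on. If this propagation closes up, we have a new solution.

It may fail to close up. Take $Xa=aX$ and $h(X)=a^n$, and let $S$ be the set of places of $a^n$ at which one $c$ is inserted (place $g$ means after the first $g$ letters). Then $h(Xa)$ receives letters $c$ at the set of places $S$, and $h(aX)$ at $S+1$. The two words agree only if $S=S+1$, which is impossible for a finite nonempty $S$. Of course it had to fail: the equation expresses $a^*$. So any successful argument must use a property of $w$ that $a^n$ lacks. What goes wrong is that the chosen place looks like all the others, so that propagation drags it over a boundary between two symbols.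

This suggests choosing the places by what surrounds them. Pick a word $t$, and insert at every occurrence of $t$, wherever it appears. Such a rule depends only on the word, not on how it is factored, so both sides of the equation automatically receive the same insertions. It is compatible with the factorization into images of symbols as soon as no occurrence of $t$ lies across a boundary. There are at most $D=|U|+|V|$ boundaries, and each is straddled by at most $m-1$ words of length $m$. Hence we need only that $w$ has more than $D(m-1)$ distinct factors of length $m$. The word $a^n$ has one. A product of two different words $u,v$ of the same length, suitably ordered, has as many as we like, and can even be made free of repeated factors of length $m$. The latter makes sure that $w$ itself receives a single insertion.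

**Lemma 3 (Insertion Lemma).** Let $L\in\mathrm{WE}$ (regular or not), let $\alpha,\beta,\delta\in\Sigma^*$, and let $u,v$ be distinct words with $|u|=|v|=\ell\ge1$. If $\alpha\{u,v\}^*\beta\subseteq L$, then there are $x,y\in\{u,v\}^+$ with $\alpha x\delta y\beta\in L$.

*Proof.* Let $L$ be expressed by $U=V$ via $X$, and let $D=|U|+|V|$; since $X$ occurs, $D\ge1$. For $n\ge2$ put
$$m=n\ell,\qquad k=n+Dm=n(1+D\ell).$$
Thus $m\ge2$. Positions of letters are numbered from $0$; $w_z$ is the letter at position $z$, and $w[P,P+m)$ is the factor of length $m$ that starts at position $P$.

**Step 1: a product without repeated factors of length $m$.** The purpose is to show that for some $n$ there are $y_1,\dots,y_k\in\{u,v\}$ such that in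
$$w=\alpha y_1\cdots y_k\beta$$
every factor of length $m$ occurs exactly once. We count the bad sequences and find fewer than $2^k$.

All words $w$ of this form have the same length $|\alpha|+|\beta|+k\ell$. Fix $0\le P<Q\le|w|-m$ and consider the sequences $(y_j)$ with
$$w[P,P+m)=w[Q,Q+m). \tag{1}$$
Let $J$ be the set of indices $j$ such that the block $y_j$ lies entirely in $[Q,Q+m)$. This set depends on $Q$ only, not on the sequence, since all blocks have length $\ell$. How large is $J$? The part of $[Q,Q+m)$ inside $y_1\cdots y_k$ is an interval of length at least $m-|\alpha|-|\beta|$. An interval of length $\rho$ inside $y_1\cdots y_k$ loses at most $\ell-1$ letters to an incomplete block at each end, so it contains at least $(\rho-2(\ell-1))/\ell\ge\rho/\ell-2$ whole blocks. (If the interval lies strictly within one block, then $\rho\leq\ell$ and the bound is negative.) Hence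
$$|J|\ge n-c,\qquad c=\frac{|\alpha|+|\beta|}{\ell}+2,$$
where $c$ does not depend on $n$.

Now suppose that two sequences satisfy (1) and agree on all blocks with index outside $J$; let $w,w'$ be their words. We show $w_z=w'_z$ by induction on $z$. If $z$ is not in a block of $J$, then $z$ lies in $\alpha$, in $\beta$, or in a block on which the sequences agree. If $z$ is in a block of $J$, then $z\in[Q,Q+m)$, and (1) for both words gives
$$w_z=w_{z-(Q-P)}=w'_{z-(Q-P)}=w'_z,$$
where the middle equality is the induction hypothesis, as $0\le P\leq z-(Q-P)<z$. (It does not matter whether the two windows overlap.) So $w=w'$, and since $u\ne v$ have equal length, the two sequences coincide.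

Therefore a sequence satisfying (1) is determined by its blocks outside $J$, and for given $P,Q$ there are at most $2^{k-|J|}\le2^{k-n+c}$ such sequences. There are at most $|w|^2$ pairs $(P,Q)$. The number of sequences that satisfy (1) for some pair $P<Q$ is thus at most
$$(|\alpha|+|\beta|+k\ell)^2\,2^{c-n}\,2^k.$$
As $k=n(1+D\ell)$ is linear in $n$, the factor in front of $2^k$ tends to $0$. So for large $n$ the bound is less than $2^k$, and some sequence satisfies (1) for no pair. Fix such an $n\ge2$ and such a sequence. (Note that $P$ and $Q$ had to be arbitrary: in a product of $u=ab$ and $v=ba$, the word $ba$ also occurs across two blocks, in $abab$.)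

**Step 2: a factor that never crosses a boundary.** The purpose is to choose the word $t$. For $0\le j\le k-n$ let $t_j=y_{j+1}\cdots y_{j+n}$. These $k-n+1=Dm+1$ words have length $m$ and start at different positions of $w$; by Step 1 they are distinct, and each occurs exactly once in $w$.

Since $w\in\alpha\{u,v\}^*\beta\subseteq L$, there is a solution $h$ with $h(X)=w$. Let $W=h(U)=h(V)$. The factorizations of $W$ into the images of the symbols of $U$, and into those of the symbols of $V$, have together at most $D$ inner boundaries; call them cuts. An occurrence of a word of length $m$ that starts at position $P$ of $W$ crosses a cut at place $g$ if $P<g<P+m$. For a given cut there are at most $m-1$ such starting positions $P$. So at most $D(m-1)$ words of length $m$ have an occurrence in $W$ that crosses some cut. As $D(m-1)<Dm+1$, there is a $j$ such that no occurrence of $t=t_j$ in $W$ crosses a cut.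

**Step 3: the new solution.** The purpose is to insert $\delta$ by a rule that respects both factorizations. Write $t=t't''$ with $t'=y_{j+1}$ and $t''=y_{j+2}\cdots y_{j+n}$; both are nonempty, because $n\ge2$. For a word $Z$ let $\varrho(Z)$ be obtained from $Z$ by inserting $\delta$ at every place $g$ such that $t$ occurs in $Z$ at position $g-|t'|$, that is, between the $t'$ and the $t''$ of every occurrence of $t$. Different occurrences give different places, and the set of places depends only on $Z$, so $\varrho$ is well defined even if occurrences overlap. Since $|t|\ge2$, we have $\varrho(\varepsilon)=\varepsilon$ and $\varrho(a)=a$ for each $a\in\Sigma$.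

Suppose $Z=Z_1\cdots Z_r$ and no occurrence of $t$ in $Z$ crosses a boundary of this factorization. Then each occurrence of $t$ lies inside one $Z_i$, and conversely an occurrence in $Z_i$ is one in $Z$. The place of insertion is strictly inside that $Z_i$, because $t'$ and $t''$ are nonempty. So
$$\varrho(Z)=\varrho(Z_1)\cdots\varrho(Z_r). \tag{2}$$

Define $h'(Y)=\varrho(h(Y))$ for every variable $Y$, and let $h'$ fix the constants. For each symbol $\sigma$, constant or variable, $h'(\sigma)=\varrho(h(\sigma))$. By the choice of $t$ we may apply (2) to $W$ with either factorization, and get $h'(U)=\varrho(W)=h'(V)$. So $h'$ is a solution, and $h'(X)=\varrho(w)\in L$. Since $t$ occurs in $w$ exactly once, namely as $y_{j+1}\cdots y_{j+n}$,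
$$\varrho(w)=\alpha\;y_1\cdots y_{j+1}\;\delta\;y_{j+2}\cdots y_k\;\beta .$$
Put $x=y_1\cdots y_{j+1}$ and $y=y_{j+2}\cdots y_k$. Both are in $\{u,v\}^+$, since $k\ge j+n\ge j+2$. $\blacksquare$

## 4. Unknown words absorbed by loops: (C1)$\Rightarrow$(C4)$\Rightarrow$(C5)

Lemma 3 does not tell us which $x$ and $y$ it produces. The forbidden pattern is designed so that we need not know: $x$ is read in a state where all products of $u$ and $v$ loop, and so is $y$.

**(C1)$\Rightarrow$(C4).** The purpose is to see that a pattern makes Lemma 3 produce a rejected word. Suppose $L\in\mathrm{WE}$ and a pattern $q,r,u,v,\delta,\beta$ exists. All states are reachable, so there is $\alpha$ with $i\cdot\alpha=q$. Put $u_1=uv$ and $v_1=vu$. They are distinct, of the same positive length, and both loop at $q$ and at $r$. Every word of $\alpha\{u_1,v_1\}^*\beta$ leads from $i$ to $q$ and then to $q\beta\in F$, so $\alpha\{u_1,v_1\}^*\beta\subseteq L$. By Lemma 3 there are $x,y\in\{u_1,v_1\}^+$ with $\alpha x\delta y\beta\in L$. But this word leads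
$$i\xrightarrow{\alpha}q\xrightarrow{x}q\xrightarrow{\delta}r\xrightarrow{y}r\xrightarrow{\beta}r\beta\notin F,$$
a contradiction.

**(C4)$\Rightarrow$(C5).** The purpose is to restate the absence of patterns inside $M$, where idempotents play the role of loops. Let $e$ be idempotent, let $u,v\in\tau^{-1}(e)$ with $uv\ne vu$, and let $i\cdot pes\in F$. Put $q=i\cdot pe$ and $r=q\cdot me=i\cdot peme$. As $e^2=e$, we have $qu=qv=i\cdot pee=q$ and $ru=rv=i\cdot pemee=r$. As $\tau$ is onto, choose $\delta$ with $\tau(\delta)=me$ and $\beta$ with $\tau(\beta)=s$. Then $q\delta=r$ and $q\beta=i\cdot pes\in F$. By (C4), the states $q,r$ and the words $u,v,\delta,\beta$ do not form a pattern, so $r\beta\in F$; and $r\beta=i\cdot pemes$.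

For $R$ this explains Section 1. For $e=x^2$ condition (C5) holds because $i\cdot px^2s$ is always the accepting state $2$: anything may be inserted between two words with at least two $b$'s each. For $e=1$ the implication in (C5) would fail: with $p=s=1$ and $m=x$ we have $i\cdot 1=0\in F$ but $i\cdot x=1\notin F$. However, (C5) asks nothing of $e=1$, because $\tau^{-1}(1)=a^*$ is pairwise commutative. The plan of replacing $Y^*$ by $\varepsilon+Y+Y\Sigma^*Y$ mixed words of these two kinds. We must sort them by their value in $M$, and treat only words of one idempotent value as a block.

## 5. Factorization trees of bounded height: (C5)$\Rightarrow$(C3)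

Let us try to write $L$ as a union of languages as in (C3), one for each word $w\in L$, each containing $w$ and contained in $L$. Taking $\{w\}$ itself is possible but yields an infinite union. Wherever $w$ has a factor $w_1w_2\cdots w_k$ with all $\tau(w_i)=e$, for an idempotent $e$ of the kind considered in (C5), we may generalize it to $w_1\Sigma^*w_k$. But after one such step the words $w_1$ and $w_k$ and the rest of $w$ can still be arbitrarily long. What is needed is a hierarchical factorization of $w$ whose depth does not depend on $w$. This is what the following theorem provides.

**Simon's factorization forest theorem** (I. Simon, *Factorization forests of finite height*, Theoret. Comput. Sci. 72 (1990) 65–94). For a morphism $\tau$ from $\Sigma^+$ to a finite semigroup there is a number $H$ such that every $w\in\Sigma^+$ has a factorization tree of height at most $H$. This is an ordered tree whose nodes are labelled by nonempty words, with root $w$ and letters at the leaves, such that the label of each inner node is the concatenation of its children's labels, and each inner node either has exactly two children, or has children $w_1,\dots,w_k$ with $k\ge3$ and $\tau(w_1)=\dots=\tau(w_k)=e$ for an idempotent $e$. A node of the latter kind is called idempotent,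 with value $e$.

Take the morphism of $R$. The word $aaa$ has the tree with an idempotent root of value $1$ and three leaves. The word $bb\cdot bab\cdot bbb$ has a tree with an idempotent root of value $x^2$ and the three children $bb$, $bab$, $bbb$. These are split by binary nodes: for instance $bbb$ as $b\cdot bb$ and then $b\cdot b$. The node $bbb$ cannot be an idempotent node with three leaves, since $\tau(b)=x$ is not idempotent.

Now assume (C5). The proof has five steps.

**Step 1: a preorder that says "may replace".** The purpose is to turn (C5) into an inequality that can be used inside products. For $x,x'\in M$ write $x\preceq x'$ if for all $p,s\in M$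
$$i\cdot px's\in F\ \Longrightarrow\ i\cdot pxs\in F .$$
This is clearly reflexive and transitive. It is compatible with products: if $x\preceq x'$ and $y\preceq y'$, then
$$i\cdot px'y's\in F\Rightarrow i\cdot pxy's\in F\Rightarrow i\cdot pxys\in F,$$
where the first step uses $x\preceq x'$ in the context $(p,y's)$ and the second uses $y\preceq y'$ in the context $(px,s)$. So $xy\preceq x'y'$. Condition (C5) says exactly that
$$eme\preceq e\quad\text{for all } m\in M \text{ and all idempotents } e \text{ with } \tau^{-1}(e)\text{ not pairwise commutative.} \tag{3}$$
In the example $R$, $x^2\preceq x'$ for every $x'\in M$, but $1\not\preceq x^2$: in the context $p=x$, $s=1$ the element $x^2$ leads to $2\in F$ and $1$ leads to $1\notin F$.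

**Step 2: expressions for the commutative idempotents.** The purpose is to deal with the idempotents about which (3) is silent. Let $e$ be idempotent with $\tau^{-1}(e)$ pairwise commutative. By (F), $\tau^{-1}(e)\subseteq z^*$ for some $z$. The language $\tau^{-1}(e)$ is regular, since membership of a word depends only on its image in the finite monoid $M$. By (P) it is a finite union of languages $\{z^b\}$ and $z^b(z^d)^*$. Fix an expression $G_e$ of this form with $L(G_e)=\tau^{-1}(e)$. For $R$ we may take $G_1=a^*$.

**Step 3: from a tree to an expression.** The purpose is to generalize $w$ as far as $\preceq$ permits. To each factorization tree $T$ (for $\tau$ restricted to $\Sigma^+$) assign an expression $E(T)$: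

- a leaf $a$ gives $E(T)=a$;
- a binary root with subtrees $T_1,T_2$ gives $E(T)=E(T_1)E(T_2)$;
- an idempotent root with value $e$ and subtrees $T_1,\dots,T_k$ gives $E(T)=G_e$ if $\tau^{-1}(e)$ is pairwise commutative, and $E(T)=E(T_1)\,\Sigma^*\,E(T_k)$ otherwise.

The two trees above give $a^*$ for $aaa$ and $bb\,\Sigma^*\,bbb$ for $bb\cdot bab\cdot bbb$. Both languages are contained in $R$.

**Step 4: three properties of $E(T)$.** Let $T$ be a tree for $w$. The purpose is to prove that $L(E(T))$ contains $w$, that it contains nothing worse than $w$, and that bounded height gives finitely many expressions.

(i) $w\in L(E(T))$. This is clear for a leaf and, by induction on $T$, for a binary root. Let the root be idempotent with value $e$ and $w=w_1\cdots w_k$. Then $\tau(w)=e^k=e$, so $w\in\tau^{-1}(e)=L(G_e)$ in the first case. In the second case $w=w_1(w_2\cdots w_{k-1})w_k$ with $w_1\in L(E(T_1))$ and $w_k\in L(E(T_k))$ by induction.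

(ii) Every $w'\in L(E(T))$ satisfies $\tau(w')\preceq\tau(w)$. For a leaf, $w'=w$. For a binary root with $w=w_1w_2$ we have $w'=w_1'w_2'$ with $\tau(w_1')\preceq\tau(w_1)$ and $\tau(w_2')\preceq\tau(w_2)$ by induction, and compatibility gives the claim. If $E(T)=G_e$, then $\tau(w')=e=\tau(w)$. In the last case $w'=xgy$ with $x\in L(E(T_1))$, $g\in\Sigma^*$, $y\in L(E(T_k))$. By induction $\tau(x)\preceq\tau(w_1)=e$ and $\tau(y)\preceq\tau(w_k)=e$. Compatibility and (3) give
$$\tau(w')=\tau(x)\,\tau(g)\,\tau(y)\preceq e\,\tau(g)\,e\preceq e=\tau(w).$$

(iii) Trees of height at most $H$ yield only finitely many expressions. Let $N_h$ be a bound on the number of expressions from trees of height at most $h$; we may take $N_0=|\Sigma|$. A tree of height at most $h+1$ gives an expression that already arises at height at most $h$, or one of at most $N_h^2$ expressions $E_1E_2$, or one of at most $N_h^2$ expressions $E_1\Sigma^*E_2$, or one of at most $|M|$ expressions $G_e$. So $N_{h+1}\le N_h+2N_h^2+|M|$ is finite. It is crucial here that an idempotent node keeps only its two outer children, however many it has.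

**Step 5: the finite union.** The purpose is to assemble $L$. Let $H$ be the number from Simon's theorem, and for each $w\in L\setminus\{\varepsilon\}$ choose a tree $T_w$ for $w$ of height at most $H$. By (i), $w\in L(E(T_w))$. By (ii) with $p=s=1$, every $w'\in L(E(T_w))$ satisfies $i\cdot\tau(w)\in F\Rightarrow i\cdot\tau(w')\in F$, so $L(E(T_w))\subseteq L$. Hence
$$L=(L\cap\{\varepsilon\})\ \cup\bigcup_{w\in L\setminus\{\varepsilon\}}L(E(T_w)), \tag{4}$$
and by (iii) only finitely many different languages occur in this union. Each $E(T_w)$ is built by products from letters, $\Sigma^*$ and the expressions $G_e$. Distribute the products over the unions inside the $G_e$. Every term $z^b(z^d)^*$ is the product of $\{z^b\}$ and $(z^d)^*$. So $L$ is a finite union of finite products of languages $\{w\}$, $\Sigma^*$, $z^*$, which is (C3). $\blacksquare$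

## 6. Good expressions, finite unions of products, and equations

Three implications remain.

**(C3)$\Rightarrow$(C2).** The purpose is to read off a good expression. In the evident expression for a language as in (C3), the only stars are $\Sigma^*$ and $z^*$, and $L(z)=\{z\}$ is pairwise commutative. If the union is empty, use the expression $\emptyset$.

**(C2)$\Rightarrow$(C3).** The purpose is to remove nested good stars. We use structural induction on a good expression, all of whose sub-expressions are again good. Languages as in (C3) include $\emptyset$ (the empty union), $\{\varepsilon\}$ and $\{a\}$ for letters $a$. They are closed under union, and under concatenation because products distribute over finite unions. It remains to treat $Y^*$. If $Y=\Sigma$, its language is $\Sigma^*$. Otherwise $L(Y)$ is pairwise commutative, so $L(Y)\subseteq z^*$ for some $z$ by (F). Then $L(Y^*)$ is a regular subset of $z^*$, and by (P) it is a finite union of languages $\{z^b\}$ and $z^b(z^d)^*$.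

**(C3)$\Rightarrow$(C1), for $|\Sigma|\ge2$.** The purpose is to write down equations. The language $\{w\}$ is expressed by $X=w$, the language $\Sigma^*$ by $X=X$, and $\emptyset$ by $aX=bX$ with letters $a\ne b$. The language $z^*$ is in $\mathrm{WE}$ since it is the star of a one-element language, and $\mathrm{WE}$ is closed under union and concatenation, by the quoted facts (Karhumäki et al. 2000).

This completes the proof of Theorem 1. In particular, if $L\in\mathrm{REG}\cap\mathrm{WE}$, then (C1)$\Rightarrow$(C4)$\Rightarrow$(C5)$\Rightarrow$(C3)$\Rightarrow$(C2) gives a regular expression for $L$ in which every $Y^*$ has $Y=\Sigma$ or $L(Y)$ pairwise commutative. So a regular language all of whose expressions have a sub-expression $Y^*$ with $L(Y)$ not pairwise commutative and $Y\ne\Sigma$ is not in $\mathrm{WE}$: the answer to the problem is yes. $\blacksquare$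

## 7. Testing for the pattern in polynomial time, and thin languages

**Proof of Corollary 2(a).** Make the DFA complete by adding a sink if necessary, and remove unreachable states. By (C1)$\Leftrightarrow$(C4) we have to decide whether a forbidden pattern exists. Let the product graph have vertex set $Q\times Q$ and an edge $(p,p')\to(p\cdot a,p'\cdot a)$ labelled $a$ for every letter $a$. For a given pair $(q,r)$, the conditions on $\delta$, on $\beta$ and on $u,v$ are independent of each other, and a pattern with this pair exists if and only if the following three hold:

- $r$ is reachable from $q$ in the DFA (this gives $\delta$);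
- in the product graph some vertex of $F\times(Q\setminus F)$ is reachable from $(q,r)$ (this gives $\beta$);
- there are two noncommuting words that label loops at $(q,r)$ in the product graph (these are $u$ and $v$).

The first two are reachability questions. For the third, let $C$ be the strongly connected component of $(q,r)$ in the product graph. We claim that it holds if and only if $C$ contains a vertex with two outgoing edges, with distinct labels $a\ne b$, that both end in $C$. (The two edges may have the same end.)

Suppose there is no such vertex. Every vertex of $C$ has at most one outgoing edge that stays in $C$, so, $C$ being strongly connected, $C$ is a single cycle or has no edges. A path from $(q,r)$ back to $(q,r)$ stays in $C$. So all loop words at $(q,r)$ are powers of one word, namely the label of the cycle read from $(q,r)$ (or only $\varepsilon$ is a loop word), and they commute.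

Suppose there is such a vertex. Let $g$ label a path from $(q,r)$ to it, and let $g_1,g_2$ label paths back to $(q,r)$ from the ends of its edges labelled $a$ and $b$. Then $gag_1$ and $gbg_2$ are loop words at $(q,r)$. If they commuted, then by (F) both would be powers of a common word $z$, hence both prefixes of $z^\omega=zzz\cdots$; but they differ at position $|g|$. So they do not commute, and the claim is proved.

There are $|Q|^2$ pairs, and all checks take polynomial time. $\blacksquare$

The proof of (C5)$\Rightarrow$(C3) also shows how to compute a good expression for a given regular $L\in\mathrm{WE}$. First compute $M$. For an idempotent $e$, whether $K=\tau^{-1}(e)$ is pairwise commutative can be decided: if $K=\{\varepsilon\}$ it is; otherwise let $z$ be the primitive root of a shortest nonempty word of $K$ and test whether $K\subseteq z^*$, which by (F) is equivalent. In the commutative case the proof of (P) yields $G_e$. Now consider the finite set of all expressions obtained from letters by at most $H$ rounds of the rules $E_1E_2$, $E_1\Sigma^*E_2$ and $G_e$ (for the $e$ with $\tau^{-1}(e)$ pairwise commutative); by Simon's theorem, $H$ may be taken as $9|M|$. This set contains all the $E(T_w)$ of (4). So $L$ is the union of $L\cap\{\varepsilon\}$ and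 all $L(E)$ with $E$ in the set and $L(E)\subseteq L$. The inclusions $L(E)\subseteq L$ are decidable, and every star in these expressions is good.

**Proof of Corollary 2(b).** Let $L\in\mathrm{WE}$ be regular and thin. Write $L$ as in (C3). The products that occur there are nonempty languages. A product with a factor $\Sigma^*$ contains, for any prescribed word $f$, a word with the factor $f$, so it cannot be contained in a thin language. Hence only the forms $\{w\}$ and $z^*$ occur. The converse is (C3)$\Rightarrow$(C1). $\blacksquare$
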